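
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Log-concavity of the number of partitions of $n$ into $k$ parts}


\begin{abstract}
Let $p(n,k)$ be the number of partitions of $n$ into exactly $k$ parts. We prove that
$p(n,k)^2\ge p(n,k-1)\,p(n,k+1)$ for all $n\ge 51$ and $1<k<n-25$, as was conjectured. The proof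
covers every $n>10\,000$; the range $51\le n\le 10\,000$ is a reported computer verification. The only other
external input is the log-concavity of the partition function $p(m)$ for $m>25$. The main
step is a quantitative log-concavity theorem, in the variable $x$, for the number of partitions of $x$
into parts of size at most $k$. We also determine all $k$ at which log-concavity fails when $n\ge 51$, and
deduce that $k\mapsto p(n,k)$ is unimodal.
\end{abstract}

\section{The question and the answer}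

For positive integers $n$ and $k$ let $p(n,k)$ be the number of partitions of $n$ into exactly $k$ positive
parts. For fixed $n$ we say that $p(n,k)$ is \emph{log-concave at $k$} if
\begin{equation}\label{eq:lc}
p(n,k)^2\ \ge\ p(n,k-1)\,p(n,k+1).
\end{equation}
A positive sequence that is log-concave at every interior index has nonincreasing consecutive ratios, so
it first rises and then falls (both in the weak sense): log-concavity is a strong form of unimodality.

For $n>4$ inequality \eqref{eq:lc} cannot hold for all $1<k<n$, because $p(n,n)=p(n,n-1)=1$ while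
$p(n,n-2)\ge 2$. It has been verified computationally that for all $51\le n\le 10\,000$ it holds whenever
$1<k<n-25$, and the conjecture, posed in \cite{Sperner}, is that this continues for all $n>10\,000$, so that
it holds for all $n\ge 51$. We prove the conjecture.

\subsection*{The two ends of the range}

For integers $k\ge1$ and $x$ let $P_k(x)$ be the number of partitions of $x$ into parts of size at most $k$,
with $P_k(0)=1$ and $P_k(x)=0$ for $x<0$. Subtracting $1$ from each of the $k$ parts of a partition of $n$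
leaves a partition of $n-k$ into at most $k$ parts, and conjugation turns it into a partition into parts at
most $k$. Hence
\[
p(n,k)=P_k(n-k),
\]
and with $m=n-k$ inequality \eqref{eq:lc} reads
\begin{equation}\label{eq:main}
P_k(m)^2\ \ge\ P_{k-1}(m+1)\,P_{k+1}(m-1).
\end{equation}

\emph{Large $k$.} If $m\le k$, the bound on the parts is void and $p(n,k)=p(m)$, the ordinary partition
function. When $m+1\le k-1$ this applies to all three terms, and we are asking whether
$p(m)^2\ge p(m-1)p(m+1)$. This fails for $m=1$ ($1<1\cdot 2$), for $m=3$ ($9<2\cdot 5$), and, as we check in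
Section~\ref{sec:exact}, for every odd $m\le 25$. For $m>25$ it always holds:

\begin{theorem}[\cite{Nicolas}; {\cite[Theorem 1.1]{DP}}]\label{thm:pm}
$p(m)^2\ge p(m-1)\,p(m+1)$ for all integers $m>25$.
\end{theorem}

\noindent
This is where the number $25$ comes from. When $n\ge 51$, all the values $m\le 25$ satisfy $m<k$, so these
failures all lie at the large-$k$ end.

\emph{Small $k$.} Here $p(n,1)=1$, $p(n,2)=\lfloor n/2\rfloor$, and $p(n,3)$ is close to $n^2/12$, so
$p(n,2)^2/(p(n,1)p(n,3))$ tends to $3$. For fixed $k$ one has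
$p(n,k)\sim n^{k-1}/(k!\,(k-1)!)$ (see Lemma~\ref{lem:poly}), and the quotient of the two sides of
\eqref{eq:lc} tends to $\frac{k+1}{k-1}>1$.

So one expects log-concavity at both ends apart from the small odd $m$, and the question is what happens
in between, where $P_k(m)$ is neither nearly polynomial nor equal to $p(m)$.

\subsection*{Results}

\begin{theorem}\label{thm:main}
For all integers $n\ge 51$ and $1<k<n-25$,
\[
p(n,k)^2\ge p(n,k-1)\,p(n,k+1).
\]
For $n>10\,000$ and $2\le k<n/2$ the inequality is strict.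
\end{theorem}

\begin{theorem}\label{thm:exact}
Let $n\ge 51$ and $1<k<n$. Then $p(n,k)$ is log-concave at $k$ if and only if
$n-k\notin\{1,3,5,\dots,25\}$. Moreover, for $n\ge 51$ the sequence $k\mapsto p(n,k)$ is unimodal.
\end{theorem}

In particular \eqref{eq:lc} fails at $k=n-25$ for every $n\ge 51$, so the upper limit for $k$ in
Theorem~\ref{thm:main} is optimal. The analytic core is a statement about a single function.

\begin{theorem}\label{thm:Pk}
If $k\ge 21$ and $x\ge 2500$ are integers, then $P_k(x)^2>P_k(x-1)\,P_k(x+1)$. The quantitative form is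
\eqref{eq:quant} below.
\end{theorem}

\begin{remark}
Neither hypothesis can simply be dropped. Since $P_2(x)=\lfloor x/2\rfloor+1$, for $x=2i-1$ with $i\ge1$ we get
$P_2(x)^2=i^2<i(i+1)=P_2(x-1)P_2(x+1)$, so for $k=2$ the inequality fails at every odd $x\ge1$. And for every
$k\ge2$ it fails at $x=1$, where $P_k(1)^2=1<2=P_k(0)P_k(2)$.
\end{remark}

\subsection*{Plan}
For $51\le n\le10\,000$ Theorem~\ref{thm:main} is the computation quoted above. From now on
$n\ge 10\,001$ in the proof of that theorem. Section~\ref{sec:outer} treats $k\ge n/2$ and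
$2\le k\le 20$. For $21\le k<n/2$, Section~\ref{sec:reduction} reduces \eqref{eq:main}, which involves
three different functions, to the log-concavity of the one function $P_k$; it also shows why a
quantitative version is needed. Sections~\ref{sec:saddle} and~\ref{sec:J} prove Theorem~\ref{thm:Pk}
by the circle method in a form adapted to log-concavity. Section~\ref{sec:finish} completes the middle
range, and Section~\ref{sec:exact} proves Theorem~\ref{thm:exact}. Decimal numbers are rounded in the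
direction that keeps the stated inequality true.

\section{The outer ranges}\label{sec:outer}

\begin{proposition}\label{prop:large}
If $n/2\le k<n-25$, then \eqref{eq:main} holds.
\end{proposition}

\begin{proof}
Here $26\le m\le k$, so $P_k(m)=p(m)$. Always $P_{k-1}(m+1)\le p(m+1)$ and $P_{k+1}(m-1)\le p(m-1)$. Now use
Theorem~\ref{thm:pm}.
\end{proof}

For small $k$ the leading term of $P_k$ gives the quotient $\frac{k+1}{k-1}$, with logarithm about $2/k$.
The leading term alone does not suffice up to $k=20$: at $m\approx 10^4$ the next term of $P_k(m)^2$ is a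
relative correction of about $k^3/(2m)\approx 0.4$, while $2/k=0.1$. The upper and lower bounds must
therefore be sharp enough in the second coefficient that the terms $k^3/(2m)$ cancel.

\begin{lemma}\label{lem:poly}
Let $s_j=\frac{j(j+1)}4+\frac12$ and $\sigma_j=\frac{j(j+1)}4-\frac12$. For integers $x\ge 0$
(with $0^0=1$),
\[
P_j(x)\le\frac{(x+s_j)^{j-1}}{j!\,(j-1)!}\quad(j\ge1),\qquad
P_j(x)\ge\frac{x^{j-1}+(j-1)\sigma_j\,x^{j-2}}{j!\,(j-1)!}\quad(j\ge2).
\]
\end{lemma}

\begin{proof}
We use induction on $j$. For $j=1$ both sides of the upper bound are $1$. For $j=2$ we have $s_2=2$,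
$\sigma_2=1$ and $\frac{x+1}2\le\lfloor\frac x2\rfloor+1\le\frac{x+2}2$. Let $j\ge3$. Sorting partitions by the
number $g$ of parts equal to $j$,
\[
P_j(x)=\sum_{g=0}^{G}P_{j-1}(x-gj),\qquad G=\lfloor x/j\rfloor .
\]
We insert the bounds for $P_{j-1}$ and compare the sums with integrals, using that for a convex function the
mean over an interval is at least the value at the midpoint and at most the average of the two endpoint
values.

\emph{Upper bound.} The function $v^{j-2}$ is convex on $v\ge0$. The intervals of length $j$ centered at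
$x-gj+s_{j-1}$, $0\le g\le G$, do not overlap, and they lie in $[0,\infty)$ because
$s_{j-1}-\frac j2=\frac{(j-1)(j-2)}4\ge0$. Hence
\[
\sum_{g=0}^G(x-gj+s_{j-1})^{j-2}\le\frac1j\int_0^{x+s_{j-1}+j/2}v^{j-2}\,dv=\frac{(x+s_j)^{j-1}}{j(j-1)},
\]
since $s_{j-1}+\frac j2=s_j$. Dividing by $(j-1)!\,(j-2)!$ gives the claim.

\emph{Lower bound.} Let $\varphi(v)=v^{j-2}+(j-2)\sigma_{j-1}v^{j-3}$, which is convex on $v\ge0$, and let
$\rho=x-Gj\in[0,j)$. By the endpoint (trapezoid) bound on each interval between consecutive $x-gj$,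
\[
\sum_{g=0}^G\varphi(x-gj)\ge\frac1j\int_\rho^x\varphi+\tfrac12\varphi(x)+\tfrac12\varphi(\rho).
\]
Also $\frac1j\int_0^\rho\varphi\le\frac\rho j\cdot\frac12(\varphi(0)+\varphi(\rho))\le\frac12(\varphi(0)+\varphi(\rho))$. Adding,
\[
\sum_{g=0}^G\varphi(x-gj)\ge\frac1j\int_0^x\varphi+\tfrac12\varphi(x)-\tfrac12\varphi(0)
\ge\frac{x^{j-1}+(j-1)(\sigma_{j-1}+\frac j2)x^{j-2}}{j(j-1)} .
\]
In the last step we dropped $\frac12(j-2)\sigma_{j-1}x^{j-3}-\frac12\varphi(0)$. It is $0$ for $j=3$, and for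
$j\ge4$ it is nonnegative because $\varphi(0)=0$. Finally $\sigma_{j-1}+\frac j2=\sigma_j$, and we divide by
$(j-1)!\,(j-2)!$.
\end{proof}

\begin{proposition}\label{prop:small}
If $n\ge10\,001$ and $2\le k\le20$, then \eqref{eq:main} holds strictly.
\end{proposition}

\begin{proof}
Here $m=n-k\ge9981$. Let $R=P_k(m)^2/\bigl(P_{k-1}(m+1)P_{k+1}(m-1)\bigr)$ and insert Lemma~\ref{lem:poly}. The
factorials give $\frac{(k+1)!\,(k-2)!}{k!\,(k-1)!}=\frac{k+1}{k-1}$, and the powers of $m$ cancel, since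
$2(k-1)=(k-2)+k$. With $(1+\frac ym)^p\le e^{py/m}$ for $p,y\ge0$ and $\log(1+z)\ge z-\frac{z^2}2$ for $z\ge0$,
\[
\log R\ge\log\frac{k+1}{k-1}+\frac{2(k-1)\sigma_k}m-\frac{(k-1)^2\sigma_k^2}{m^2}
-\frac{(k-2)(1+s_{k-1})+k(s_{k+1}-1)}m .
\]
Now
\begin{gather*}
2(k-1)\sigma_k=(k-1)\Bigl(\frac{k(k+1)}2-1\Bigr)=\frac{k^3}2-\frac{3k}2+1,\\
(k-2)\Bigl(\frac{k(k-1)}4+\frac32\Bigr)+k\Bigl(\frac{(k+1)(k+2)}4-\frac12\Bigr)=\frac{k^3}2+2k-3,
\end{gather*}
so the cubic terms cancel as announced. Since $\log\frac{k+1}{k-1}>\frac2k$,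
\[
\log R>\frac2k-\frac{3.5k-4}m-\frac{(k-1)^2\sigma_k^2}{m^2}.
\]
The subtracted terms are positive, increase with $k$ and decrease with $m$. So the right side is smallest at
$k=20$, $m=9981$, where $(k-1)\sigma_k=19\cdot104.5=1985.5$, and there it is at least
$0.1-0.0067-0.0397>0$.
\end{proof}

\section{The middle range: from three functions to one}\label{sec:reduction}

Let $n\ge10\,001$ and $21\le k<n/2$. Then
\begin{equation}\label{eq:mrange}
m=n-k>k,\qquad m\ge5001,\qquad m\ge9951\ \text{ if }k\le50 .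
\end{equation}
Write $F=P_k$. Neither of the two earlier simplifications is available. However, both neighbors of $F$ can be
expressed by $F$ itself: since partitions with a part $k$ are counted by $F(y-k)$, and by sorting according
to the number of parts $k+1$,
\[
P_{k-1}(y)=F(y)-F(y-k),\qquad P_{k+1}(y)=\sum_{g\ge0}F\bigl(y-g(k+1)\bigr).
\]

\begin{example}\label{ex:small}
Take $k=4$, $m=8$ (so $n=12$). The values of $F=P_4$ at $0,\dots,9$ are $1,1,2,3,5,6,9,11,15,18$. Then
$p(12,4)=F(8)=15$, $p(12,3)=P_3(9)=F(9)-F(5)=12$, and $p(12,5)=P_5(7)=F(7)+F(2)=13$. Expanding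
the product,
\[
(F(9)-F(5))(F(7)+F(2))=F(9)F(7)-\bigl[F(5)F(7)-F(9)F(2)\bigr]-F(5)F(2),
\]
that is, $156=198-30-12$. The first term is at most $F(8)^2=225$ because $F$ is log-concave at $8$. In the
bracket, the arguments $5,7$ lie between $2$ and $9$, and their sum is larger by one than $2+9$. For a
nondecreasing function that is log-concave on the whole range of arguments, such a bracket is always
nonnegative. ($P_4$ is not log-concave on this whole range, since $F(5)^2=36<45=F(4)F(6)$; here the sign is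
read off from the values. This is the difficulty treated below.) The last term has the right sign for free.
So $225-156=27+30+12$ splits into three nonnegative contributions.
\end{example}

The general expansion is the same.

\begin{lemma}\label{lem:identity}
With $y_g=m-1-(g+1)(k+1)$ and
\[
B_g=F(m+1-k)\,F(y_g+k+1)-F(m+1)\,F(y_g),
\]
we have
\begin{equation}\label{eq:identity}
P_{k-1}(m+1)\,P_{k+1}(m-1)=F(m+1)F(m-1)-\sum_{g\ge0}B_g .
\end{equation}
\end{lemma}

\begin{proof}
The left side is $\bigl(F(m+1)-F(m+1-k)\bigr)\sum_{g\ge0}F(m-1-g(k+1))$. In the part with the factor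
$F(m+1)$ separate the term $g=0$ and shift the index in the others; they become
$\sum_{g\ge0}F(m+1)F(y_g)$. In the part with $F(m+1-k)$ use $m-1-g(k+1)=y_g+k+1$.
\end{proof}

If $F$ were log-concave everywhere, all $B_g$ would be nonnegative and we would be done. But $F$ is not
log-concave at $x=1$. What Theorem~\ref{thm:Pk} gives is the following. Note that $F$ is nondecreasing
(add a part $1$).

\begin{itemize}
\item If $y_g<0$, then $F(y_g)=0$ and $B_g\ge0$.
\item If $y_g\ge2500$, then $B_g\ge0$. Indeed, by Theorem~\ref{thm:Pk} the ratio $F(z+1)/F(z)$ is nonincreasing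
for integers $z\ge y_g$. Since $y_g\le m-k-2\le m+1-k$, comparing $k$ consecutive ratios gives
\[
\frac{F(m+1)}{F(m+1-k)}=\prod_{i=0}^{k-1}\frac{F(m+2-k+i)}{F(m+1-k+i)}\le
\prod_{i=0}^{k-1}\frac{F(y_g+1+i)}{F(y_g+i)}=\frac{F(y_g+k)}{F(y_g)}\le\frac{F(y_g+k+1)}{F(y_g)} .
\]
\item If $0\le y_g<2500$, we call $g$ \emph{bad} and only use $B_g\ge-F(m+1)F(y_g)$.
\end{itemize}

The bad terms must be paid for by a definite gain in $F(m)^2-F(m+1)F(m-1)$. This should be possible:
$m$ is at least $5001$, and $F$ at arguments below $2500$ is far smaller than $F(m)$. The gain needed is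
supplied by the quantitative form \eqref{eq:quant} of Theorem~\ref{thm:Pk}. To use it we need one more
fact.

\begin{lemma}\label{lem:double}
$F(m+1)\le2F(m)$.
\end{lemma}

\begin{proof}
The partitions counted by $F(m+1)$ that have a part $1$ number $F(m)$. In one without a part $1$, lower one
smallest part by $1$. The result is a partition of $m$ with a unique smallest part, and raising that part by
$1$ inverts the map; so these also number at most $F(m)$.
\end{proof}

By \eqref{eq:identity}, the three cases above, and Lemma~\ref{lem:double},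
\begin{equation}\label{eq:reduced}
F(m)^2-P_{k-1}(m+1)P_{k+1}(m-1)\ \ge\ \bigl[F(m)^2-F(m+1)F(m-1)\bigr]-2F(m)\sum_{\text{bad }g}F(y_g).
\end{equation}

\section{A saddle point integral adapted to log-concavity}\label{sec:saddle}

\subsection{The integral $J$}

Fix $k$. For real $x>0$ let $\alpha=\alpha(x)>0$ be the unique root of
\begin{equation}\label{eq:saddle}
\sum_{j\le k}\frac j{e^{\alpha j}-1}=x
\end{equation}
(the left side decreases continuously from $\infty$ to $0$), and put $r=e^{-\alpha}$. Throughout, $j$ runs over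
$1,\dots,k$ unless stated otherwise. Define
\[
N=r^{-x}\prod_{j\le k}\frac1{1-r^j},\qquad
\psi(\theta)=e^{-ix\theta}\prod_{j\le k}\frac{1-r^j}{1-r^je^{ij\theta}},\qquad
V=\sum_{j\le k}\frac{j^2}{4\sinh^2(\alpha j/2)} .
\]
In probabilistic terms: let the number of parts $j$ be an independent geometric variable, taking the value
$i$ with probability $(1-r^j)r^{ij}$. Then the total size has mean $x$ by \eqref{eq:saddle}, variance $V$, and
$\psi$ is the characteristic function of the centered size.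

The generating function of $P_k$ is $\prod_{j\le k}(1-z^j)^{-1}$. For an integer $x\ge1$ and
$h\in\{-1,0,1\}$, Cauchy's formula on $|z|=r$ gives
\begin{equation}\label{eq:cauchy}
P_k(x+h)=\frac N{2\pi}\,r^{-h}\int_{-\pi}^{\pi}\psi(\theta)e^{-ih\theta}\,d\theta .
\end{equation}
To get log-concavity one could estimate the three integrals separately. But the relative gap to be expected
between $P_k(x)^2$ and $P_k(x-1)P_k(x+1)$ is only of order $1/V$, and all errors would have to be smaller
than that. It is better to let the cancellation happen before estimating. Put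
\[
I=\int_{-\pi}^{\pi}\psi(\theta)\,d\theta,\qquad J=\int_{-\pi}^{\pi}\psi(\theta)(1-\cos\theta)\,d\theta,
\]
which are real because $\psi(-\theta)=\overline{\psi(\theta)}$.

\begin{lemma}\label{lem:IJ}
Let $x\ge1$ be an integer. If $J>0$, then
$\displaystyle P_k(x)^2-P_k(x-1)P_k(x+1)\ge P_k(x)\,\frac{NJ}{2\pi}$.
\end{lemma}

\begin{proof}
Let $a_\pm=\int_{-\pi}^{\pi}\psi e^{\mp i\theta}\,d\theta$. By \eqref{eq:cauchy} these and $I$ are positive, and
$\frac{a_++a_-}2=I-J$. The powers of $r$ cancel in the product, so by the arithmetic-geometric mean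
inequality
\[
P_k(x-1)P_k(x+1)=\Bigl(\frac N{2\pi}\Bigr)^2a_+a_-\le\Bigl(\frac N{2\pi}\Bigr)^2(I-J)^2 .
\]
Since $I-J>0$, the hypothesis $J>0$ gives $0<J<I$, and then $I^2-(I-J)^2=J(2I-J)\ge IJ$. Finally
$P_k(x)=NI/2\pi$.
\end{proof}

So we need a lower bound for $J$ up to a constant factor, not an asymptotic formula. If $\psi$ were the
Gaussian $e^{-V\theta^2/2}$ on the whole line and $1-\cos\theta$ were $\theta^2/2$, we would have
$J=\sqrt{\pi/2}\,V^{-3/2}\approx1.25\,V^{-3/2}$. We prove the following.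

\begin{proposition}\label{prop:J}
For integers $k\ge21$ and $x\ge2500$ we have $J\ge\frac15V^{-3/2}$.
\end{proposition}

With Lemma~\ref{lem:IJ} this gives Theorem~\ref{thm:Pk} in the quantitative form
\begin{equation}\label{eq:quant}
P_k(x)^2-P_k(x-1)P_k(x+1)\ \ge\ P_k(x)\,\frac{N\,V^{-3/2}}{10\pi}\ >\ 0\qquad(k\ge21,\ x\ge2500).
\end{equation}
The two obstacles are that $\psi$ is not real, so its phase must be controlled where $|\psi|$ is not small;
and that $|\psi|$ must be small away from $\theta=0$, uniformly in $k$ and $x$. The rest of this section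
prepares both.

\subsection{Elementary functions}

Let
\[
g(v)=\frac v{e^v-1},\qquad g_2(v)=\frac{v^2}{4\sinh^2(v/2)}\qquad(v>0).
\]
Since $(e^v-1)/v$ and $\sinh(w)/w$ increase from $1$, both functions are decreasing and at most $1$.

\begin{lemma}\label{lem:elem}
For $v>0$ and $w=v/2$:
\begin{enumerate}
\item[(a)] $w\coth w$ is increasing and $1\le w\coth w\le1+\frac{w^2}3$;
\item[(b)] $g(v)\ge1-\frac v2$;
\item[(c)] $g(v)\le g_2(v)$;
\item[(d)] $g_2(v)\ge1-\frac{v^2}{12}$;
\item[(e)] $v^2g_2(v)<5$, and $v^2g_2(v)$ first increases and then decreases.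
\end{enumerate}
Moreover $\int_0^\infty g\,dv=\frac{\pi^2}6$, $\int_0^\infty g_2\,dv=\frac{\pi^2}3$ and
$\int_0^\infty v^2g_2\,dv=\frac{4\pi^4}{15}<25.976$.
\end{lemma}

\begin{proof}
(a) Use $w\coth w=1+2\sum_{i\ge1}\frac{w^2}{w^2+i^2\pi^2}$ and $\sum_{i\ge1} i^{-2}=\frac{\pi^2}6$.
(b) $g(v)=w\coth w-w\ge1-w$.
(c) $g_2(v)=g(v)\cdot\frac v{1-e^{-v}}$ and $1-e^{-v}\le v$.
(d) By induction $(2i+1)!\ge6^i\,i!$, so $\frac{\sinh w}w=\sum_i\frac{w^{2i}}{(2i+1)!}\le e^{w^2/6}$ and
$g_2=(w/\sinh w)^2\ge e^{-w^2/3}\ge1-\frac{w^2}3$.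
(e) We have $v^2g_2(v)=(2w^2/\sinh w)^2$. The logarithmic derivative of $w^2/\sinh w$ is
$\frac1w(2-w\coth w)$, which changes sign once, from plus to minus, by (a). For the bound,
$\frac{\sinh w}w\ge f(w)=1+\frac{w^2}6+\frac{w^4}{120}$, and $f$ is convex with $f(1.95)>1.754$ and
$0.897<f'(1.95)<0.8972$. As $f(1.95)>1.95f'(1.95)$, the tangent at $1.95$ gives
$f(w)\ge f(1.95)+f'(1.95)(w-1.95)>0.897\,w$. Hence $\frac{2w^2}{\sinh w}\le\frac{2w}{f(w)}<2.23$, and
$2.23^2<5$.

The first integral is standard. Since $\frac{e^v}{(e^v-1)^2}=-\frac d{dv}\frac1{e^v-1}$ and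
$g_2(v)=\frac{v^2e^v}{(e^v-1)^2}$, integration by parts gives $\int g_2=2\int g$ and
$\int v^2g_2=4\int\frac{v^3}{e^v-1}dv=4\cdot\frac{\pi^4}{15}$.
\end{proof}

\subsection{The size of the parameters}

Put
\[
u=\alpha k,\qquad S=\sum_{j\le k}g_2(\alpha j)=\alpha^2V,\qquad q=\frac1S\sum_{j\le k}(\alpha j)^2g_2(\alpha j).
\]
Since $g_2\approx1$ for small arguments and decays exponentially, $S$ counts the factors $j$ that effectively
contribute, and $q$ is the mean of $(\alpha j)^2$ over them. In units $\theta=t\alpha$ the Gaussian scale is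
$t\approx S^{-1/2}$, so the larger $S$, the better the approximation.

Equation \eqref{eq:saddle} says $\alpha x=\sum_jg(\alpha j)$. For real $x>0$ this gives
\begin{equation}\label{eq:alphaup}
\alpha\le\frac kx,\qquad \alpha\le\frac\pi{\sqrt{6x}},\qquad\text{and for integers }1\le\kappa\le k:\quad
\alpha\ge\frac\kappa{x+c_\kappa},\quad c_\kappa=\frac{\kappa(\kappa+1)}4 .
\end{equation}
The first bound uses $g\le1$. The second uses $\sum_jg(\alpha j)\le\frac1\alpha\int_0^\infty g=\frac{\pi^2}{6\alpha}$. The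
third keeps the terms $j\le\kappa$ and uses Lemma~\ref{lem:elem}(b): $\alpha x\ge\kappa-\alpha c_\kappa$. Similarly,
with Lemma~\ref{lem:elem}(c) for the first bound,
\begin{equation}\label{eq:S}
S\ge\alpha x\ge\frac{\kappa x}{x+c_\kappa},\qquad S\le k,\qquad S\le\frac{\pi^2}{3\alpha}.
\end{equation}

Now let $k\ge21$ and $x\ge2500$. Then
\[
\alpha\le0.02566,\qquad u\le\frac{k^2}{2500}.
\]
The effective number of factors is limited either by $k$ or by the decay of $g_2$, and we distinguish three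
regimes.

\begin{itemize}
\item \textbf{Regime A:} $21\le k\le50$. Then $u\le1$. With $\kappa=21$, $c_\kappa=115.5$, \eqref{eq:S} gives
$S\ge\frac{21}{1.0462}>20.07$.
\item \textbf{Regime B:} $k\ge51$ and $u\le2$. With $\kappa=50$, $c_\kappa=637.5$, we get
$S\ge\frac{50}{1.255}>39.8$.
\item \textbf{Regime C:} $u>2$. Then $k^2>5000$, so $k\ge51$. Let $K=\lfloor2/\alpha\rfloor\le k$, so
$\alpha(K+1)>2$. By monotonicity of $g_2$ and Lemma~\ref{lem:elem}(d),
\[
S\ge\frac1\alpha\int_\alpha^{\alpha(K+1)}g_2\ge\frac1\alpha\int_0^2g_2-1\ge\frac{16}{9\alpha}-1>68 .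
\]
\end{itemize}

\emph{Bounds for $q$.} The weights $g_2(\alpha j)$ decrease while $(\alpha j)^2$ increases, so by Chebyshev's sum
inequality $q$ is at most the unweighted mean:
$q\le\frac{u^2(k+1)(2k+1)}{6k^2}$. The factor $(k+1)(2k+1)/k^2$ decreases in $k$, hence
\[
q\le\frac{22\cdot43}{6\cdot441}<0.3576\ \text{ in A},\qquad q\le\frac{4\cdot52\cdot103}{6\cdot2601}<1.374\ \text{ in B}.
\]
For C, $q$ is at most the same weighted mean extended over all $j\ge1$, because the added values
$(\alpha j)^2$ exceed all earlier ones. To bound the extended sums we use that a nonnegative unimodal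
function $f$ satisfies
\[
\sum_{j\ge1}f(\alpha j)\le\frac1\alpha\int_0^\infty f+\max f .
\]
Indeed, let the maximum be attained in the cell $[\alpha i,\alpha(i+1)]$, $i\ge0$. For $1\le j<i$ the function
increases on $[\alpha j,\alpha(j+1)]$, and for $j>i+1$ it decreases on $[\alpha(j-1),\alpha j]$; in both cases
$f(\alpha j)$ is at most $\frac1\alpha$ times the integral of $f$ over that cell. The cell $[\alpha i,\alpha(i+1)]$ has
not been used. The smaller of $f(\alpha i)$, $f(\alpha(i+1))$ is at most $\frac1\alpha$ times the integral over it, and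
the larger is at most $\max f$ (if $i=0$, only $f(\alpha)\le\max f$ is needed).
Also $\sum_{j\ge1}g_2(\alpha j)\ge\frac1\alpha\int_0^\infty g_2-1$. With Lemma~\ref{lem:elem},
\[
q\le\frac{25.976+5\alpha}{\pi^2/3-\alpha}\le\frac{26.105}{3.2641}<8\ \text{ in C}.
\]

\subsection{Phase and modulus}

From here on we use the variables
\[
t=\frac\theta\alpha,\qquad \tau=\sqrt V\,\theta=\sqrt S\,t .
\]

\begin{lemma}[Phase]\label{lem:phase}
Write $\psi=|\psi|e^{i\Phi}$ with $\Phi$ continuous and $\Phi(0)=0$. Then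
\[
|\Phi|\le\frac{\gamma|\tau|^3}6,\qquad \gamma=0.46\ \text{ in A},\quad \gamma=0.433\ \text{ in B and C}.
\]
\end{lemma}

\begin{proof}
For $0<s<1$ let $\omega_s(\phi)=\arg\frac1{1-se^{i\phi}}-\frac s{1-s}\phi$, with the continuous branch vanishing at
$0$. With $D=1-2s\cos\phi+s^2=(1-s)^2+2s(1-\cos\phi)$,
\[
\omega_s'(\phi)=\frac{s(\cos\phi-s)}D-\frac s{1-s}=-\frac{s(1+s)(1-\cos\phi)}{(1-s)D},
\]
because $(\cos\phi-s)(1-s)-D=-(1+s)(1-\cos\phi)$. Using $D\ge(1-s)^2$ and $1-\cos\phi\le\frac{\phi^2}2$ and integrating,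
$|\omega_s(\phi)|\le\frac{s(1+s)}{(1-s)^3}\frac{|\phi|^3}6$. Apply this with $s=r^j$, $\phi=j\theta$ and sum. By
\eqref{eq:saddle} the linear terms add up to $x\theta$ and are canceled by the factor $e^{-ix\theta}$, which is the
reason for the choice of $\alpha$. Thus
\[
|\Phi(\theta)|\le\frac{|\theta|^3}6\sum_{j\le k}\frac{j^3r^j(1+r^j)}{(1-r^j)^3}.
\]
With $v=\alpha j$, Lemma~\ref{lem:elem}(a) gives
$\frac{v^3e^{-v}(1+e^{-v})}{(1-e^{-v})^3}=g_2(v)\,v\coth\frac v2\le g_2(v)\bigl(2+\frac{v^2}6\bigr)$. Hence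
$|\Phi|\le\frac{|t|^3}6S\bigl(2+\frac q6\bigr)=\frac{|\tau|^3}6\cdot\frac{2+q/6}{\sqrt S}$. The last quotient is at most
$\frac{2.0596}{\sqrt{20.07}}<0.46$ in A, $\frac{2.229}{\sqrt{39.8}}<0.36$ in B and $\frac{3.334}{\sqrt{68}}<0.41$ in C.
(The value $0.433$, larger than necessary, is chosen for Section~\ref{sec:center}.)
\end{proof}

For the modulus, $|1-se^{i\phi}|^2=(1-s)^2+4s\sin^2\frac\phi2$ and $\frac{4r^j}{(1-r^j)^2}=\sinh^{-2}\frac{\alpha j}2$ give
\begin{equation}\label{eq:modulus}
|\psi|=e^{-E},\qquad E(\theta)=\frac12\sum_{j\le k}\log(1+\eta_j),\qquad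
\eta_j=\frac{\sin^2(j\theta/2)}{\sinh^2(\alpha j/2)}.
\end{equation}
From $\log(1+\eta)\le\eta$ and $|\sin z|\le|z|$ we get $E\le\frac{V\theta^2}2=\frac{\tau^2}2$. The remaining work is to
bound $E$ from below.

\section{The lower bound for $J$}\label{sec:J}

We prove Proposition~\ref{prop:J}. The integral over $|\tau|\le2.7$ gives the main term; there the phase is
less than $\pi/2$, so $\operatorname{Re}\psi\ge0$. Everything else is estimated in absolute value. The
\emph{contribution} of a set $T\subset(0,\pi]$ is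
$V^{3/2}\cdot2\int_T|\psi|(1-\cos\theta)\,d\theta$. So in units of $V^{-3/2}$, $J$ is at least the part
from $|\tau|\le2.7$ minus the contributions of sets covering the rest of $(0,\pi]$. With
$1-\cos\theta\le\frac{\theta^2}2$,
\begin{equation}\label{eq:contrib}
\text{contribution of }T\ \le\ \int_T\tau^2e^{-E}\,d\tau=S^{3/2}\int_Tt^2e^{-E}\,dt .
\end{equation}

\subsection{The center $|\tau|\le2.7$}\label{sec:center}

For $\tau\ge0$ put $z=z(\tau)=\gamma\tau^3/6$. At $\tau=2.7$ it equals $1.509\ldots$ in A and $1.420\ldots$ in B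
and C. In all regimes $z(2.7)$ lies in $[\sqrt2,\pi/2)$. Therefore on $|\tau|\le2.7$
\[
\operatorname{Re}\psi=e^{-E}\cos\Phi\ \ge\ e^{-\tau^2/2}\cos\frac{\gamma|\tau|^3}6\ \ge\ 0 .
\]
Moreover $1-\cos\theta\ge\frac{\theta^2}2\bigl(1-\frac{\theta^2}{12}\bigr)$, and
$\frac{\theta^2}{12}\le\frac{7.29}{12V}<3\cdot10^{-5}$ because $V=S/\alpha^2\ge20/0.02566^2>30\,000$. So the center
yields at least $(1-3\cdot10^{-5})M$ in units of $V^{-3/2}$, where
$M=\int_0^{2.7}\tau^2e^{-\tau^2/2}\cos z\,d\tau$. Now $\cos z\ge1-\frac{z^2}2$, and for $\tau\ge2.7$ we have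
$z\ge\sqrt2$, so $1-\frac{z^2}2\le0$ there. Extending the integral of the lower bound to infinity thus only
lowers it:
\[
M\ge\int_0^\infty\tau^2\Bigl(1-\frac{\gamma^2\tau^6}{72}\Bigr)e^{-\tau^2/2}\,d\tau
=\sqrt{\frac\pi2}\Bigl(1-\frac{105\,\gamma^2}{72}\Bigr)=\sqrt{\frac\pi2}\Bigl(1-\frac{35\gamma^2}{24}\Bigr),
\]
by the Gaussian moments $\int_0^\infty\tau^2e^{-\tau^2/2}\,d\tau=\sqrt{\pi/2}$ and
$\int_0^\infty\tau^8e^{-\tau^2/2}\,d\tau=105\sqrt{\pi/2}$. This exceeds $0.8665$ for $\gamma=0.46$ and $0.9106$ for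
$\gamma=0.433$. \textbf{The center gives at least $0.866$ in A and $0.910$ in B and C.}

\subsection{The near tail}

Here we cover $\tau>2.7$ with $t\le2$ in regimes A and B, and with $t\le1$ in regime C.

Since $0\le\eta_j\le t^2$, concavity of the logarithm gives $\log(1+\eta_j)\ge\eta_j\frac{\log(1+t^2)}{t^2}$. From
$\cos z\le1-\frac{z^2}2+\frac{z^4}{24}$ we get $\sin^2y=\frac{1-\cos2y}2\ge y^2-\frac{y^4}3$, so with $y=j\theta/2$
\[
\eta_j\ge t^2g_2(\alpha j)\Bigl(1-\frac{(\alpha j)^2t^2}{12}\Bigr),\qquad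
\sum_{j\le k}\eta_j\ge t^2S\Bigl(1-\frac{qt^2}{12}\Bigr).
\]
Hence for every $a\ge q/12$
\[
E\ge S\,h(t^2),\qquad h(s)=\tfrac12\log(1+s)\,(1-as).
\]
We have $h(0)=0$ and $2h''(s)=-\frac{1+2a+as}{(1+s)^2}<0$ for $s\ge0$, so $h$ is concave there. Consequently
$h(s)\ge s\,h(s_1)/s_1$ on $[0,s_1]$, and on any interval the minimum of $h$ is at an endpoint. Closest to the
center we use $E\ge c\tau^2$ with $c=h(s_1)/s_1$, together with
\[
\int_A^\infty\tau^2e^{-c\tau^2}d\tau=\frac{Ae^{-cA^2}}{2c}+\frac1{2c}\int_A^\infty e^{-c\tau^2}d\tau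
\le e^{-cA^2}\Bigl(\frac A{2c}+\frac1{4c^2A}\Bigr),\qquad A=2.7 .
\]
Further out we use $E\ge cS$ with $c$ the minimum of $h$, and the fact that $S^{3/2}e^{-cS}$ decreases for
$S\ge\frac3{2c}$, so the lower bound for $S$ may be inserted.

\smallskip
\noindent\textbf{A} ($a=0.0298$, $S\ge20$; $h(1)\ge0.336$, $h(1.96)\ge0.51$, $h(4)\ge0.70$):
\begin{align*}
t\le1:&\quad e^{-2.449}\cdot4.839\le0.418 && (c=0.336),\\
1\le t\le1.4:&\quad 89.5\,e^{-6.72}\cdot0.582\le0.064 && (E\ge0.336\,S),\\
1.4\le t\le2:&\quad 89.5\,e^{-10.2}\cdot1.76\le0.006 && (E\ge0.51\,S).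
\end{align*}
Sum $\le0.488$. Here $20^{3/2}\le89.5$, and $0.582$, $1.76$ bound $\int t^2\,dt$; the entries for B and C are
formed in the same way.

\smallskip
\noindent\textbf{B} ($a=0.1145$, $S\ge39.8$; $h(0.64)\ge0.2292$, $h(0.64)/0.64\ge0.358$, $h(4)\ge0.43$):
\begin{align*}
t\le0.8:&\quad e^{-2.609}\cdot4.494\le0.331 && (c=0.358),\\
0.8\le t\le2:&\quad 251.1\,e^{-9.122}\cdot2.5\le0.069 && (E\ge0.2292\,S).
\end{align*}
Sum $\le0.400$.

\smallskip
\noindent\textbf{C} ($a=\frac23$, $S\ge68$; $h(0.36)/0.36\ge0.3245$, $h(0.36)\ge0.116$, $h(1)\ge0.1155$):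
\begin{align*}
t\le0.6:&\quad e^{-2.365}\cdot5.04\le0.474 && (c=0.3245),\\
0.6\le t\le1:&\quad 561\,e^{-7.854}\cdot0.2614\le0.057 && (E\ge0.1155\,S).
\end{align*}
Sum $\le0.531$.

\smallskip
For larger $t$ the factor $1-qt^2/12$ becomes useless (in C it vanishes at $t^2=\frac32$ with our bound for $q$),
and other arguments are needed.

\subsection{Regimes A and B: $t\ge2$ and $\theta\le\pi/k$}

Here $\frac{j\theta}2\le\frac\pi2$ for all $j\le k$, so $\sin\frac{j\theta}2\ge\frac{j\theta}\pi$. Since $\alpha j\le u\le2$ and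
$\sinh$ is convex on $[0,1]$, $\sinh\frac{\alpha j}2\le\frac{\alpha j}2\sinh1$. So every $\eta_j\ge ct^2$ with
$c=0.2934\le\frac4{\pi^2\sinh^21}$, and $|\psi|\le(1+ct^2)^{-k/2}$. For $t\ge2$,
\[
\frac{d\log(1+ct^2)}{d\log t}=\frac{2ct^2}{1+ct^2}\ge\frac{8c}{1+4c}\ge1.07,\qquad 1+4c\ge2.173,
\]
hence $1+ct^2\ge2.173\,(t/2)^{1.07}$. By \eqref{eq:contrib} and $S\le k$ the contribution is at most
\[
k^{3/2}\,2.173^{-k/2}\int_2^\infty t^2\Bigl(\frac t2\Bigr)^{-0.535k}dt=k^{3/2}\,2.173^{-k/2}\,\frac8{0.535k-3}.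
\]
This decreases for $k\ge21$ (the logarithmic derivative of $k^{3/2}2.173^{-k/2}$ is less than
$\frac{1.5}k-0.38<0$), and at $k=21$ it is \textbf{at most $0.028$}.

\subsection{A bound for larger $\theta$}

When $\theta$ exceeds $\pi/k$, some of the sines in $\eta_j$ may be small. On average, however,
$\sin^2\frac{j\theta}2$ is $\frac12$ once $j$ is larger than about $1/\theta$. The next lemma makes this precise by
partial summation; the first $b\approx1/\theta$ factors are given up.

\begin{lemma}\label{lem:far}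
Let $0<\theta\le\pi$, $b=\frac1{2\sin(\theta/2)}+\frac12$, $W(y)=\log\coth\frac y2$, and let $K$ be an integer with
$1\le K\le k$ and $b\le K+1$. Then
\[
E(\theta)\ge\frac12\int_b^{K+1}W(\alpha v)\,dv .
\]
\end{lemma}

\begin{proof}
Let $\varsigma_j=\sin^2\frac{j\theta}2$. For $0\le\varsigma\le1$ and $A>0$ concavity gives
$\log(1+\varsigma A)\ge\varsigma\log(1+A)$. With $1+\sinh^{-2}=\coth^2$, \eqref{eq:modulus} yields
$E\ge\sum_{j\le K}\varsigma_jW(\alpha j)$. The partial sums satisfy
\[
p_i=\sum_{j\le i}\varsigma_j=\frac i2+\frac14-\frac{\sin((i+\frac12)\theta)}{4\sin(\theta/2)}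
\ge\frac i2+\frac14-\frac{b-\frac12}2=\frac12(i-b+1),
\]
and $p_i\ge0$. As $b\ge1$, this says $p_i\ge\frac12\int_0^i\mathbf 1_{v>b-1}\,dv$. Since $W$ is positive and
decreasing, Abel summation,
$\sum_{j\le K}\varsigma_jW(\alpha j)=\sum_{j<K}p_j\bigl(W(\alpha j)-W(\alpha(j+1))\bigr)+p_KW(\alpha K)$, allows us to replace
the $p_i$ by these lower bounds. Undoing the summation gives
\[
E\ge\frac12\sum_{j\le K}W(\alpha j)\int_{j-1}^j\mathbf 1_{v>b-1}\,dv\ge\frac12\int_{b-1}^KW(\alpha(v+1))\,dv,
\]
because $W(\alpha j)\ge W(\alpha(v+1))$ for $v\in[j-1,j]$. Shifting $v$ by $1$ gives the claim.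
\end{proof}

\subsection{Regimes A and B: $\pi/k\le\theta\le\pi$}

Since $\coth\frac y2\ge\frac2y$, $W(y)\ge\log\frac2y$. Put $\ell=\log\frac2u\ge0$ and $\xi=b/k$. With $K=k$ in
Lemma~\ref{lem:far} and $v=k\rho$, provided $\xi\le1$,
\[
E\ge\frac12\int_b^k\log\frac2{\alpha v}\,dv=\frac k2\int_\xi^1\Bigl(\ell+\log\frac1\rho\Bigr)d\rho
=\frac k2\Bigl[(1-\xi)(1+\ell)-\xi\log\frac1\xi\Bigr].
\]
The integrand is nonnegative, so the bound decreases as $\xi$ increases and we need upper bounds for
$\xi$. If $\theta\ge\lambda\pi/k$, put $y=\frac{\lambda\pi}{2k}$; then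
\[
\xi\le\frac1{2k\sin y}+\frac1{2k}=\frac1{\lambda\pi}\cdot\frac y{\sin y}+\frac1{2k},
\]
which decreases in $k$. At $k=21$ and $\lambda=1,\frac32,3$ the factor $\frac y{\sin y}$ is less than
$1.00094$, $1.00211$, $1.00845$, so for all $k\ge21$ we have $\xi\le0.3425$, $0.2365$, $0.1309$ respectively. In
particular $\xi\le1$. Inserting,
\[
E\ \ge\ \begin{cases}
k(0.1452+0.3287\,\ell), & \frac\pi k\le\theta\le\frac{3\pi}{2k},\\[2pt]
k(0.2112+0.3817\,\ell), & \frac{3\pi}{2k}\le\theta\le\frac{3\pi}k,\\[2pt]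
k(0.3014+0.4345\,\ell), & \frac{3\pi}k\le\theta\le\pi.
\end{cases}
\]
The weights $2\int(1-\cos\theta)\,d\theta$ of the three intervals are at most $24.55\,k^{-3}$ and
$244.2\,k^{-3}$ (from $1-\cos\theta\le\frac{\theta^2}2$) and $2\pi$. Further
$V^{3/2}=\alpha^{-3}S^{3/2}\le(k/u)^3k^{3/2}$ and $u^{-3}=\frac18e^{3\ell}$. So the three contributions are at most
\begin{align*}
C_1&=3.07\,k^{3/2}\,e^{-0.1452k-(0.3287k-3)\ell},\\
C_2&=30.6\,k^{3/2}\,e^{-0.2112k-(0.3817k-3)\ell},\\
C_3&=0.786\,k^{9/2}\,e^{-0.3014k-(0.4345k-3)\ell}.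
\end{align*}
For $k\ge21$ all three decrease in $\ell$. Since $u\le\min(2,k^2/2500)$, we have
$\ell\ge\max\bigl(0,\log\frac{5000}{k^2}\bigr)$, and we replace $\ell$ by this lower bound.

For $k\le\sqrt{5000}$ this means $\ell=\log5000-2\log k$. Each $\log C_i$ is then a convex function of real $k$: if
$d$ is the coefficient of $k\ell$ and $p\in\{\frac32,\frac92\}$ the power of $k$ in front, the second derivative is
$\frac{2d}k+\frac{6-p}{k^2}>0$. So on $[21,50]$ and on $[50,\sqrt{5000}]$ the maxima are at endpoints: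
\begin{center}
\small
\begin{tabular}{llll}
$k$ & exponents at most & prefactors at most & $C_1,C_2,C_3$ at most\\ \hline
$21$ ($\ell\ge2.428$) & $-12.52,\ -16.61,\ -21.19$ & $295.5,\ 2945,\ 7.01\cdot10^5$ & $0.0011,\ 0.0002,\ 0.0005$\\
$50$ ($\ell=\log2$) & $-16.57,\ -21.7,\ -28.04$ & $1086,\ 10\,820,\ 3.48\cdot10^7$ & $10^{-4}$ each\\
$\sqrt{5000}$ ($\ell=0$) & $-10.267,\ -14.934,\ -21.312$ & $1826,\ 18\,196,\ 1.653\cdot10^8$ & $0.064,\ 0.006,\ 0.092$
\end{tabular}
\end{center}
For $k>\sqrt{5000}$ we take $\ell=0$, and the $C_i$ decrease in $k$, since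
$\frac{1.5}k<0.1452<0.2112$ and $\frac{4.5}k<0.3014$. \textbf{The sum is at most $0.002$ in A and $0.163$ in B.}

\subsection{Regime C: $t\ge1$}

Take $K=\lfloor2/\alpha\rfloor\le k$ in Lemma~\ref{lem:far}, so that $\alpha(K+1)>2$; the condition $b\le K+1$ holds
when $\alpha b\le2$. From $W(y)=\log\frac{1+e^{-y}}{1-e^{-y}}=2\sum_{i\ge0}\frac{e^{-(2i+1)y}}{2i+1}$, keeping two
terms,
\[
E\ge\frac1{2\alpha}\int_{\alpha b}^2W(y)\,dy\ge\frac1\alpha\Bigl[(e^{-A}-e^{-2})+\tfrac19(e^{-3A}-e^{-6})\Bigr]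
\qquad\text{whenever }\alpha b\le A\le2 .
\]
For $t\ge t_0$ put $y=t_0\alpha/2$; then $\alpha b\le\frac1{t_0}\cdot\frac y{\sin y}+\frac\alpha2$. For $t_0=1,\,1.5,\,3$ this is
at most $1.013$, $0.68$, $0.347$, which gives $E\ge0.2328/\alpha$, $0.385/\alpha$, $0.61/\alpha$ respectively. We use
$S^{3/2}\le(\pi^2/3)^{3/2}\alpha^{-3/2}\le5.968\,\alpha^{-3/2}$. A function $\alpha^{-p}e^{-c/\alpha}$ increases for
$\alpha\le c/p$, so the expressions below increase on $(0,0.02566]$ and may be evaluated at the right end, where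
$\alpha^{-3/2}<243.3$ and $\alpha^{-9/2}<1.441\cdot10^7$:
\begin{align*}
1\le t\le1.5:&\quad5.968\,\alpha^{-3/2}e^{-0.2328/\alpha}\cdot0.792\le0.133,\\
1.5\le t\le3:&\quad5.968\,\alpha^{-3/2}e^{-0.385/\alpha}\cdot7.875\le0.004,\\
t\ge3:&\quad2\pi\cdot5.968\,\alpha^{-9/2}e^{-0.61/\alpha}\le0.027.
\end{align*}
The first two lines use \eqref{eq:contrib}; the last uses $V^{3/2}=\alpha^{-3}S^{3/2}$ and
$2\int_0^\pi(1-\cos\theta)\,d\theta=2\pi$. \textbf{The sum is at most $0.164$.}

\subsection{The balance}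

In each regime the sets treated cover all of $0<\theta\le\pi$ beyond the center; overlaps are merely subtracted
more than once, which does no harm. In units of $V^{-3/2}$:
\begin{center}
\begin{tabular}{lccc}
 & A & B & C\\ \hline
center, at least & $0.866$ & $0.910$ & $0.910$\\
near tail, at most & $0.488$ & $0.400$ & $0.531$\\
$t\ge2$, $\theta\le\pi/k$, at most & $0.028$ & $0.028$ & --\\
$\theta\ge\pi/k$, at most & $0.002$ & $0.163$ & --\\
$t\ge1$, at most & -- & -- & $0.164$\\ \hline
$J$ at least & $0.348$ & $0.319$ & $0.215$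
\end{tabular}
\end{center}
All three values exceed $\frac15$. This proves Proposition~\ref{prop:J}, hence \eqref{eq:quant} and
Theorem~\ref{thm:Pk}. \qed

\section{The middle range: paying for the bad terms}\label{sec:finish}

We return to $n\ge10\,001$, $21\le k<n/2$, $F=P_k$, and insert \eqref{eq:quant} at $x=m\ge5001$ into
\eqref{eq:reduced}:
\begin{equation}\label{eq:bracket}
F(m)^2-P_{k-1}(m+1)P_{k+1}(m-1)\ \ge\ F(m)\Bigl[\frac{NV^{-3/2}}{10\pi}-2\sum_{\text{bad }g}F(y_g)\Bigr],
\end{equation}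
with $N$ and $V$ taken at $x=m$. We show that the bracket is positive. The idea is to compare both terms with
values of one function, whose derivative is $\alpha(x)$. Let
\[
H(x)=\alpha(x)\,x-\sum_{j\le k}\log\bigl(1-e^{-\alpha(x)j}\bigr)\qquad(x>0\text{ real}),
\]
so that $N=e^{H(m)}$. By the implicit function theorem $\alpha(x)$ is differentiable, and by \eqref{eq:saddle}
\[
H'(x)=\alpha(x)+\alpha'(x)\Bigl(x-\sum_{j\le k}\frac j{e^{\alpha(x)j}-1}\Bigr)=\alpha(x).
\]

\begin{lemma}\label{lem:bad}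
$\displaystyle\sum_{\text{bad }g}F(y_g)\le0.08\,e^{H(2500)}$.
\end{lemma}

\begin{proof}
Let $\beta=\alpha(2500)\le0.02566$. Applying the trivial bound $F(y)\le e^{\beta y}\prod_j(1-e^{-\beta j})^{-1}$ to each
term would lose a constant factor, so we first use that $F$ is nondecreasing and that the $y_g$ have spacing
$k+1\ge22$. We have
$F(y_g)\le\frac1{22}\sum_{i=0}^{21}F(y_g+i)$, and for different bad $g$ the arguments $y_g+i$ are distinct
nonnegative integers, all at most $2499+21=2520$. Hence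
\[
\sum_{\text{bad }g}F(y_g)\le\frac1{22}\sum_{y=0}^{2520}F(y)\le\frac{e^{2520\beta}}{22}\sum_{y\ge0}F(y)e^{-\beta y}
=\frac{e^{2520\beta}}{22}\prod_{j\le k}\frac1{1-e^{-\beta j}}=\frac{e^{20\beta}}{22}\,e^{H(2500)},
\]
and $e^{20\beta}\le e^{0.5132}<1.68$, $1.68/22<0.08$.
\end{proof}

Since $2\cdot0.08\cdot10\pi<6$, the bracket in \eqref{eq:bracket} is positive if
\begin{equation}\label{eq:suff}
6\,V^{3/2}<e^{H(m)-H(2500)} .
\end{equation}
By \eqref{eq:alphaup}, for integers $1\le\kappa\le k$,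
\[
H(m)-H(2500)=\int_{2500}^m\alpha(x)\,dx\ge\int_{2500}^m\frac{\kappa\,dx}{x+c_\kappa}=\kappa\log\frac{m+c_\kappa}{2500+c_\kappa}.
\]
Below, $\alpha$ and $S$ are taken at $x=m$.

\emph{Case $21\le k\le50$.} Take $\kappa=21$, $c_\kappa=115.5$ and $z=m+115.5\ge10\,066.5$, by \eqref{eq:mrange}. As $S\le k\le50$
and $\alpha\ge21/z$, we have $V=S/\alpha^2\le50(z/21)^2$. So \eqref{eq:suff} follows from
\[
6\Bigl(\frac{50}{441}\Bigr)^{3/2}z^3<\Bigl(\frac z{2615.5}\Bigr)^{21}.
\]
At $z=10\,066.5$ the logarithm of the left side is less than $26.2$ and that of the right side is more than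
$28.2$. The difference of the logarithms (right minus left) has derivative $18/z>0$.

\emph{Case $k\ge51$.} Take $\kappa=50$, $c_\kappa=637.5$ and $z=m+637.5\ge5638.5$. By \eqref{eq:S} and
$\alpha\ge50/z$, $V=S/\alpha^2\le\frac{\pi^2}{3\alpha^3}\le3.29\,(z/50)^3$. So \eqref{eq:suff} follows from
\[
6\cdot3.29^{3/2}\Bigl(\frac z{50}\Bigr)^{4.5}<\Bigl(\frac z{3137.5}\Bigr)^{50}.
\]
At $z=5638.5$ the logarithms are less than $24.9$ and more than $29.2$, and their difference has derivative
$45.5/z>0$.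

Thus \eqref{eq:main} holds strictly for $n\ge10\,001$ and $21\le k<n/2$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
For $51\le n\le10\,000$ this is the computer verification quoted in the introduction. For $n\ge10\,001$,
Proposition~\ref{prop:large} covers $n/2\le k<n-25$, Proposition~\ref{prop:small} covers $2\le k\le20$ with
strict inequality, and the present section covers $21\le k<n/2$ with strict inequality.
\end{proof}

\section{The exact range, and unimodality}\label{sec:exact}

\begin{proof}[Proof of Theorem~\ref{thm:exact}]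
By Theorem~\ref{thm:main}, log-concavity holds whenever $m=n-k\ge26$. Let $1\le m\le25$. Since
$n\ge51$, we have $k\ge26>m$, so $P_k(m)=p(m)$ and $P_{k+1}(m-1)=p(m-1)$. Also $P_{k-1}(m+1)=p(m+1)$ if
$k-1\ge m+1$, that is, if $n\ge2m+2$; the only exception is $(n,m)=(51,25)$. The values
$p(0),\dots,p(26)$ are
\begin{gather*}
1,1,2,3,5,7,11,15,22,30,42,56,77,101,135,176,231,297,385,\\
490,627,792,1002,1255,1575,1958,2436,
\end{gather*}
and $p(m)^2-p(m-1)p(m+1)$ for $m=1,\dots,25$ equals
\begin{gather*}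
-1,\ 1,\ -1,\ 4,\ -6,\ 16,\ -17,\ 34,\ -24,\ 84,\ -98,\ 273,\ -194,\ 449,\ -209,\\
1089,\ -726,\ 2695,\ -1295,\ 5049,\ -990,\ 10044,\ -3125,\ 23335,\ -2936 .
\end{gather*}
These are negative exactly for odd $m$. In the exceptional case $n=51$, $k=26$, $m=25$ we have
$P_{25}(26)=p(26)-1=2435$, and $1958^2=3\,833\,764<3\,835\,125=1575\cdot2435$, so log-concavity fails there too.
This proves the classification.

\emph{Unimodality.} The positive sequence $p(n,1),\dots,p(n,n-25)$ is log-concave at its interior indices by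
Theorem~\ref{thm:main}, hence unimodal. For $k\ge n/2$ the sequence $p(n,k)=p(n-k)$ is nonincreasing in $k$. Since
$\lceil n/2\rceil\le n-25$ for $n\ge51$, it is nonincreasing in particular from the index $n-25$ on. So the
sequence is unimodal up to the index $n-25$ and nonincreasing from that index on, and the whole sequence is
unimodal.
\end{proof}

\begin{thebibliography}{9}
\bibitem{Sperner}
\emph{The Sperner Property For Integer Partition Posets},
\texttt{http://www.math.clemson.edu/\~{}kevja/REU/2010/SpernerCompiledwriteup2.pdf}.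

\bibitem{Nicolas}
J.-L. Nicolas, Ann. Inst. Fourier \textbf{28} (1978), 1--16.

\bibitem{DP}
S. DeSalvo and I. Pak, \emph{Log-concavity of the partition function}, Ramanujan J. \textbf{38} (2015), 61--73.
\end{thebibliography}

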